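# Broadcasting a Gaussian Source with Bandwidth Expansion: A Distortion Pair That Needs Feedback

## 1. Linear encoders and the power they need

A transmitter observes i.i.d. samples $S_1,S_2,\dots$ with $S_t\sim\mathcal N(0,\sigma^2)$ and wants two receivers to reconstruct them in mean square. The channel is $Y_i=X+Z_i$ with $Z_i\sim\mathcal N(0,N_i)$ independent of source and input, $i=1,2$, and $0<N_1<N_2$: receiver 1 is the good one. There is no feedback.

**Definition (codes).** Fix $\rho>0$, the number of channel uses per source sample. A code has a block length $m$, a number of channel uses $n\le\rho m$, an encoder $X=f(S)\in\mathbb R^n$ for $S=(S_1,\dots,S_m)\in\mathbb R^m$ with $E|X|^2\le nP$, and for each receiver a decoder $\hat S_i$ that is a function of that receiver's $n$ outputs. A pair $(D_1,D_2)$ is achievable if for every $\varepsilon>0$ some code satisfies $\frac1mE|S-\hat S_i|^2\le D_i+\varepsilon$ for $i=1,2$.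

The case we care about is $\rho=2$, $n=2m$, but nothing becomes harder for general $\rho>1$. Put
$$\gamma_i=\frac1{N_i}\quad(\gamma_1>\gamma_2),\qquad p=\frac P{N_2},\qquad a=\frac{(1+p)^\rho-1}{\gamma_2\sigma^2},$$
$$\frac1{D_2^*}=\frac{(1+p)^\rho}{\sigma^2}=\frac1{\sigma^2}+a\gamma_2,\qquad \frac1{D_1^*}=\frac1{\sigma^2}+a\gamma_1. \tag{1}$$
For $\rho=2$ we get $a\sigma^2=2P+P^2/N_2$, so
$$D_2^*=\frac{\sigma^2}{(1+P/N_2)^2},\qquad D_1^*=\frac{\sigma^2N_1N_2}{N_1N_2+2PN_2+P^2}.$$
For $\rho>1$, Bernoulli's strict inequality $(1+p)^\rho>1+\rho p$ gives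
$$a\sigma^2>\rho P. \tag{2}$$

Is $(D_1^*,D_2^*)$ achievable? For linear encoders the answer is easy.

**Proposition 1.** Let $\rho>1$. If $X=\Lambda S$ with a fixed $n\times m$ matrix $\Lambda$, then at both receivers the distortion is at least $\sigma^2/(1+\rho P/N_i)$, and this number is strictly larger than $D_i^*$.

**Proof.** Given receiver $i$'s output, $S$ is Gaussian with covariance $(\sigma^{-2}I+\gamma_i\Lambda^T\Lambda)^{-1}$. Let $\lambda_1,\dots,\lambda_m$ be the eigenvalues of $\Lambda^T\Lambda$. Their mean is $\frac1m\|\Lambda\|^2=\frac{E|X|^2}{\sigma^2m}\le\frac{\rho P}{\sigma^2}$. Since $x\mapsto1/x$ is convex and decreasing,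
$$\frac1m\sum_{l=1}^m\frac1{\sigma^{-2}+\gamma_i\lambda_l}\ \ge\ \frac1{\sigma^{-2}+\gamma_i\rho P/\sigma^2}\ >\ \frac1{\sigma^{-2}+\gamma_ia}=D_i^*,$$
the last step by (2). $\square$

With $\sigma^2=P=N_1=1$, $N_2=2$, $\rho=2$ we have $a=5/2$, $D_1^*=2/7$, $D_2^*=4/9$, while linear encoders cannot go below $1/3$ and $1/2$.

The proof also says what a linear encoder would need. If $n\ge m$ and $X=\sqrt a\,US$ with $U^TU=I_m$, then both distortions are exactly $D_1^*,D_2^*$; but this costs power $E|X|^2=a\sigma^2m$, more than the budget $\rho Pm$. The number $a$ is a gain (a squared slope), and the target pair asks for the same gain $a$ at both receivers. What changes if the encoder is not linear?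

## 2. Gain without power: feedback, and a circle

**Feedback.** Let $\rho=2$, let the channel be physically degraded, and let receiver 2's output be fed back to the transmitter and to receiver 1. First send $\sqrt{P/\sigma^2}\,S$. Receiver 2 then has an MMSE estimate with error variance $\sigma^2/(1+P/N_2)$. Next send that error, scaled to power $P$. Both receivers know the subtracted estimate, so for them the second transmission is a measurement of $S$ itself, with gain $\frac P{\sigma^2}(1+\frac P{N_2})$. Adding precisions, receiver $i$ ends with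
$$\frac1{D_i}=\frac1{\sigma^2}+\gamma_i\Big(\frac P{\sigma^2}+\frac P{\sigma^2}\Big(1+\frac P{N_2}\Big)\Big)=\frac1{\sigma^2}+\gamma_ia .$$
So feedback reaches $(D_1^*,D_2^*)$ with power $2Pm$, although the total gain is $a>2P/\sigma^2$: power is saved because an offset known to the receivers is removed before transmission. Receiver 2 attains its point-to-point optimum, and in the paper "Distortion Bounds for Broadcasting With Bandwidth Expansion", where this pair comes from, it is shown to meet the authors' outer bound (their Corollary 1) at $\rho=2$. The authors conjecture that a system without feedback achieves the same performance as the system with feedback. The precise form we treat is that $(D_1^*,D_2^*)$ is achievable without feedback at $\rho=2$ for all $\sigma^2,P>0$, $0<N_1<N_2$. The conjecture is false, for every choice of parameters.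

**Theorem 1.** For all $\sigma^2,P>0$, $0<N_1<N_2$ and all $\rho>1$ (in particular $\rho=2$), $(D_1^*,D_2^*)$ is not achievable without feedback.

**Theorem 2.**
(i) For $\rho>1$ there is $\eta=\eta(\sigma^2,P,N_1,N_2,\rho)>0$ such that no pair with $D_1\le D_1^*+\eta$, $D_2\le D_2^*+\eta$ is achievable. In particular every achievable $(D_1,D_2^*)$ has $D_1>D_1^*+\eta$.
(ii) For $\rho>0$, $(D_1^*,D_2^*)$ is achievable without feedback if and only if $\rho=1$.
(iii) Theorem 1 and (i) remain true if encoder and decoders share common randomness independent of source and noise.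

**Example (a nonlinear encoder with large local gain).** Take $m=1$, $n=2$ and $X=\sqrt{2P}\,(\cos\omega S,\sin\omega S)$. Then $|X|^2=2P$, whatever $\omega$ is. Suppose an observer sees $V=\sqrt t\,S+G$ with $G\sim\mathcal N(0,1)$ independent of $S$. The posterior of $S$ is $\mathcal N(\hat s,\kappa_0)$ with $\kappa_0=(\sigma^{-2}+t)^{-1}$, and $E[e^{i\omega S}|V]=e^{i\omega\hat s-\omega^2\kappa_0/2}$, so
$$\mathrm{tr}\,\mathrm{Cov}(X|V)=2P\big(1-e^{-\omega^2\kappa_0}\big).$$
Choose $\omega^2=a/(2P)$. By $x-\frac{x^2}2\le1-e^{-x}\le x$ the right side lies between $a\kappa_0(1-\frac{a\kappa_0}{4P})$ and $a\kappa_0$. For large $t$ the encoder thus looks like a linear map of gain $a$, for any $a$ we like, while its power stays $2P$. The covariance of $S$ and $X$ given $V$ is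
$$\sqrt{2P}\,\omega\kappa_0e^{-\omega^2\kappa_0/2}\,(-\sin\omega\hat s,\ \cos\omega\hat s):$$
its direction is tangent to the circle and turns with $\hat s$.

So a local gain $a$ does not by itself force power $a\sigma^2m$. The proof will show that a code meeting the target pair has local gain $a$, that it cannot turn, and that this costs too much.

## 3. The information surface $J(t,\gamma)$

Let $\rho>1$ from here to the end of Section 8, and suppose for contradiction that $(D_1^*,D_2^*)$ is achievable. There are then $\varepsilon_k\to0$ and codes, with $m=m_k$, $n=n_k$, whose distortions are at most $D_i^*+\varepsilon_k$. Throughout, $o(1)$ and $O(1)$ refer to $k\to\infty$, and $o(m),O(m)$ mean $m_ko(1),m_kO(1)$; $m_k$ need not tend to infinity.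

Norms: $\|\cdot\|$ is the Frobenius norm, $\|\cdot\|_1$ the sum of singular values, $\|\cdot\|_{\rm op}$ the largest singular value, $\langle\cdot,\cdot\rangle$ the Euclidean or Frobenius inner product. Logarithms are natural. We use the maximum entropy bound: a random vector in $\mathbb R^d$ with covariance $\Sigma$ has $h\le\frac12\log\det(2\pi e\Sigma)\le\frac d2\log\big(2\pi e\,\frac{\mathrm{tr}\Sigma}d\big)$, and, by Jensen, its conditional version with $\mathrm{tr}\Sigma$ replaced by the mean conditional trace.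

**Step 1: the encoder may be taken bounded.** This allows us to differentiate freely later. Replace each decoder $\varphi$ by $\varphi1\{|\varphi|\le B'\}$. Where it changes, the squared error becomes $|S|^2$, so the distortion grows by at most $\frac1mE[|S|^21\{|\varphi|>B'\}]$, which tends to $0$ as $B'\to\infty$. Then replace $f$ by $f1\{|f|\le B\}$. With the same noise, the outputs change only on $\{|f(S)|>B\}$, and there the new squared error is at most $2(|S|^2+B'^2)$; so the distortion grows by at most $\frac1mE[2(|S|^2+B'^2)1\{|f(S)|>B\}]\to0$ as $B\to\infty$. The power does not increase. Absorb the loss in $\varepsilon_k$. From now on $X=f(S)$ with $|f|\le B=B_k<\infty$.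

**Definition (the two-parameter observation).** For $t,\gamma\ge0$ let
$$V=\sqrt t\,S+G,\qquad Y=\sqrt\gamma\,X+Z,\qquad\theta=(V,Y),$$
with $G,Z$ independent standard Gaussian vectors in $\mathbb R^m,\mathbb R^n$, independent of $S$. Write $\tilde S=S-E[S|\theta]$, $\tilde X=X-E[X|\theta]$ and
$$K=\mathrm{Cov}(S|\theta)\ (m\times m),\quad C=E[\tilde S\tilde X^T|\theta]\ (m\times n),\quad L=\mathrm{Cov}(X|\theta)\ (n\times n),\quad J(t,\gamma)=I(S;\theta).$$

Receiver $i$ sees, up to scaling, $Y$ with $\gamma=\gamma_i$. The observation $V$ is fictitious side information whose strength $t$ we control.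

**Example.** For $X=\sqrt a\,US$ with $U^TU=I_m$, put $\kappa=(\sigma^{-2}+t+a\gamma)^{-1}$. Then $K=\kappa I$, $C=\sqrt a\,\kappa U^T$, $L=a\kappa UU^T$ and $J=\frac m2\log(1+\sigma^2(t+a\gamma))$. This $J$ is constant along the lines $t+a\gamma=T$.

**Lemma 1.** On $t,\gamma>0$, $J\in C^2$ and
$$\partial_tJ=\tfrac12E\,\mathrm{tr}K,\qquad\partial_\gamma J=\tfrac12E\,\mathrm{tr}L, \tag{3}$$
$$\partial_tE\,\mathrm{tr}K=-E\|K\|^2,\quad\partial_\gamma E\,\mathrm{tr}K=\partial_tE\,\mathrm{tr}L=-E\|C\|^2,\quad\partial_\gamma E\,\mathrm{tr}L=-E\|L\|^2. \tag{4}$$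
Moreover $J$ is jointly concave.

**Proof, step 1: posterior means as quotients of smooth functions.** For a polynomial $\phi(S,X)$ put
$$F_\phi(r,r';t,\gamma)=E\big[\phi\,e^{\langle r,S\rangle-t|S|^2/2+\langle r',X\rangle-\gamma|X|^2/2}\big],\qquad\mathcal Z=F_1 .$$
For parameters in a compact set, the integrand and each of its parameter derivatives are bounded by $c(1+|S|)^de^{c|S|}$, because $X$ is bounded; this is integrable. So $F_\phi$ is $C^\infty$ on $t,\gamma>0$, and we may differentiate under $E$: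
$$\partial_{r_i}F_\phi=F_{\phi S_i},\quad\partial_{r'_j}F_\phi=F_{\phi X_j},\quad\partial_tF_\phi=-\tfrac12F_{\phi|S|^2}=-\tfrac12\Delta_rF_\phi,\quad\partial_\gamma F_\phi=-\tfrac12\Delta_{r'}F_\phi. \tag{5}$$
Let $p_t,p_\gamma$ be the densities of $\mathcal N(0,tI_m),\mathcal N(0,\gamma I_n)$, and $E_{\rm ref}H=\iint H\,p_t(r)p_\gamma(r')\,dr\,dr'$. Given $S$, the pair $(r,r')=(\sqrt tV,\sqrt\gamma Y)$ has law $\mathcal N(tS,tI)\otimes\mathcal N(\gamma X,\gamma I)$, whose density with respect to $p_tp_\gamma$ is the exponential in $F_\phi$. Hence $(r,r')$ has density $\mathcal Z$ with respect to $p_tp_\gamma$, and $\langle\phi\rangle:=E[\phi|\theta]=F_\phi/\mathcal Z$.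

**Proof, step 2: bounds that justify differentiation.** Under the weight $e^{\langle r,S\rangle-t|S|^2/2}$ the vector $S$ becomes Gaussian with mean $r/(t+\sigma^{-2})$, covariance $(t+\sigma^{-2})^{-1}I$, and total mass $(1+t\sigma^2)^{-m/2}e^{|r|^2/2(t+\sigma^{-2})}$. As $|X|\le B$, for constants $c,d$ depending on $\phi,m,\sigma,B$ and locally uniform in $(t,\gamma)$,
$$|F_\phi|\le c(1+|r|)^de^{|r|^2/2(t+\sigma^{-2})}e^{B|r'|},\qquad\mathcal Z\ge(1+t\sigma^2)^{-m/2}e^{|r|^2/2(t+\sigma^{-2})}e^{-B|r'|-\gamma B^2/2}.$$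
So on a compact set $\mathcal M\subset(0,\infty)^2$ of parameters,
$$|F_\phi/\mathcal Z|\le c'(1+|r|)^de^{2B|r'|},\qquad|\log\mathcal Z|\le c'(1+|r|^2+|r'|). \tag{6}$$
Let $H=F_\phi F_\psi/\mathcal Z$ or $H=\mathcal Z\log\mathcal Z$, or one of these after one derivative $\partial_t,\partial_\gamma$ or up to two derivatives $\partial_r,\partial_{r'}$. By (5), $H$ is a finite sum of terms $F_{\phi_1}\cdots F_{\phi_j}/\mathcal Z^{j-1}$, possibly times $\log\mathcal Z$. Each term is one $F$ times quotients $F/\mathcal Z$, so on $\mathcal M$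
$$|H|\le c''(1+|r|)^{d'}e^{c''|r'|}e^{|r|^2/2(t+\sigma^{-2})}.$$
The last factor is harmless, since
$$e^{|r|^2/2(t+\sigma^{-2})}p_t(r)=(2\pi t)^{-m/2}\exp\Big(-\frac{\sigma^{-2}|r|^2}{2t(t+\sigma^{-2})}\Big)\le c\,e^{-c_0|r|^2}$$
with $c_0>0$ uniform on $\mathcal M$. Also $|\partial_tp_t|$ and the first and second $r$-derivatives of $p_t$ are at most $c(1+|r|^2)p_t$ on $\mathcal M$, and similarly for $p_\gamma$. So all integrands have integrable majorants uniformly on $\mathcal M$, and boundary terms in integrations by parts vanish. Using $\partial_tp_t=\frac12\Delta p_t$ and $\partial_\gamma p_\gamma=\frac12\Delta p_\gamma$,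
$$\partial_tE_{\rm ref}H=E_{\rm ref}\big[(\partial_t+\tfrac12\Delta_r)H\big],\qquad\partial_\gamma E_{\rm ref}H=E_{\rm ref}\big[(\partial_\gamma+\tfrac12\Delta_{r'})H\big] \tag{7}$$
for $H=F_\phi F_\psi/\mathcal Z$ and $H=\mathcal Z\log\mathcal Z$, with right sides continuous in $(t,\gamma)$ by dominated convergence.

**Proof, step 3: the computation.** By (5) every $F$ satisfies $(\partial_t+\frac12\Delta_r)F=0$. So for $H=h(F_\phi,F_\psi,\mathcal Z)$ the chain rule leaves only $\frac12$ times the second-order form of $h$ in the gradients. For $h=xy/z$ this is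
$$\frac{\nabla x\cdot\nabla y}z-\frac{y\,\nabla x\cdot\nabla z}{z^2}-\frac{x\,\nabla y\cdot\nabla z}{z^2}+\frac{xy|\nabla z|^2}{z^3}=z\Big(\frac{\nabla x}z-\frac{x\nabla z}{z^2}\Big)\cdot\Big(\frac{\nabla y}z-\frac{y\nabla z}{z^2}\Big).$$
The $i$-th entry of the first bracket is $\frac{F_{\phi S_i}}{\mathcal Z}-\frac{F_\phi F_{S_i}}{\mathcal Z^2}=\mathrm{Cov}(\phi,S_i|\theta)$. Hence
$$(\partial_t+\tfrac12\Delta_r)\frac{F_\phi F_\psi}{\mathcal Z}=\mathcal Z\sum_i\mathrm{Cov}(\phi,S_i|\theta)\,\mathrm{Cov}(\psi,S_i|\theta),\qquad(\partial_t+\tfrac12\Delta_r)(\mathcal Z\log\mathcal Z)=\frac{|\nabla_r\mathcal Z|^2}{2\mathcal Z}=\tfrac12\mathcal Z|\langle S\rangle|^2 .$$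
Since $E[\langle\phi\rangle\langle\psi\rangle]=E_{\rm ref}[F_\phi F_\psi/\mathcal Z]$, (7) gives $\partial_tE[\langle\phi\rangle\langle\psi\rangle]=E\sum_i\mathrm{Cov}(\phi,S_i|\theta)\mathrm{Cov}(\psi,S_i|\theta)$, and the same in $\gamma$ with $X_j$ in place of $S_i$. Now $E\,\mathrm{tr}K=E|S|^2-\sum_iE\langle S_i\rangle^2$ and $E\,\mathrm{tr}L=E|X|^2-\sum_jE\langle X_j\rangle^2$. Taking $\phi=\psi=S_i$ or $X_j$ and summing gives (4); for instance $\partial_\gamma E\,\mathrm{tr}K=-E\sum_{i,j}\mathrm{Cov}(S_i,X_j|\theta)^2=-E\|C\|^2$.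

For (3): $X$ is a function of $S$, so $J$ is the mean of the logarithm of the conditional density given $S$ over the density $\mathcal Z$. With $E\langle r,S\rangle=tE|S|^2$ and $E\langle r',X\rangle=\gamma E|X|^2$,
$$J=\tfrac t2E|S|^2+\tfrac\gamma2E|X|^2-E_{\rm ref}[\mathcal Z\log\mathcal Z].$$
Differentiating, $\partial_tJ=\frac12E|S|^2-\frac12E|\langle S\rangle|^2=\frac12E\,\mathrm{tr}K$, and likewise $\partial_\gamma J=\frac12E\,\mathrm{tr}L$. By (4) these are $C^1$, so $J\in C^2$.

**Proof, step 4: concavity.** Let $(\tilde S',\tilde X')$ be a conditionally independent copy of $(\tilde S,\tilde X)$ given $\theta$. Then $E[\langle\tilde S,\tilde S'\rangle^2|\theta]=\sum_{i,j}K_{ij}^2=\|K\|^2$, and likewise $E[\langle\tilde S,\tilde S'\rangle\langle\tilde X,\tilde X'\rangle|\theta]=\|C\|^2$, $E[\langle\tilde X,\tilde X'\rangle^2|\theta]=\|L\|^2$. By (3) and (4), $-2$ times the Hessian form of $J$ at $(\alpha,\beta)$ is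
$$E\big[\alpha^2\|K\|^2+2\alpha\beta\|C\|^2+\beta^2\|L\|^2\big]=E\big(\alpha\langle\tilde S,\tilde S'\rangle+\beta\langle\tilde X,\tilde X'\rangle\big)^2\ge0.\qquad\square \tag{8}$$

**The edge $\gamma=0$.** We need $J$ up to this edge. Since $V,Y$ are conditionally independent given $S$, we have $I(S;Y|V)=h(Y|V)-h(Y|S)\le h(Y)-h(Y|S)$, so
$$0\le J(t,\gamma)-\tfrac m2\log(1+\sigma^2t)=I(S;Y|V)\le I(S;Y)\le\tfrac n2\log(1+\gamma P), \tag{9}$$
the last step because $\frac1nE|Y|^2\le1+\gamma P$ and $h(Y|S)=h(Z)$. Hence $J$ extends continuously to $\{t>0,\gamma\ge0\}$ with $J(t,0)=\frac m2\log(1+\sigma^2t)$, and the extension is concave as a limit of concave values.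

## 4. Three points on a line determine $J$

Put
$$b(t,\gamma)=\tfrac12\log\big(1+\sigma^2(t+a\gamma)\big),\qquad\kappa(t,\gamma)=(\sigma^{-2}+t+a\gamma)^{-1},$$
so $\partial_tb=\frac12\kappa$, $\partial_\gamma b=\frac12a\kappa$, and let $j_k=J/m_k$ for the $k$-th code. By the example in Section 3, $b$ is the normalized surface of a linear isotropic encoder of gain $a$.

**Lemma 2.** On $\Omega=\{t>a\gamma_1,\ 0<\gamma<\gamma_2\}$, $j_k\to b$ pointwise. Consequently, uniformly on compact subsets of $\Omega$, $\frac1mE\,\mathrm{tr}K\to\kappa$ and $\frac1mE\,\mathrm{tr}L\to a\kappa$.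

**Proof, step 1: receiver 2 bounds $J$ from above at $\gamma_2$, for any $t>0$.** Let $\gamma=\gamma_2$ and $d=\frac1mE|S-E[S|Y]|^2\le D_2^*+\varepsilon_k$. Given $Y=y$, $V$ has covariance $I+t\,\mathrm{Cov}(S|Y=y)$, so by maximum entropy $I(S;V|Y=y)\le\frac m2\log\big(1+\frac tm\mathrm{tr}\,\mathrm{Cov}(S|Y=y)\big)$. With Jensen, $n\le\rho m$ and (1),
$$J(t,\gamma_2)=I(S;Y)+I(S;V|Y)\le\tfrac n2\log(1+\gamma_2P)+\tfrac m2\log(1+td)\le\tfrac m2\log\tfrac{\sigma^2}{D_2^*}+\tfrac m2\log\big(1+t(D_2^*+\varepsilon_k)\big).$$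
So $\limsup j_k(t,\gamma_2)\le\frac12\log\sigma^2\big(\frac1{D_2^*}+t\big)=b(t,\gamma_2)$.

**Proof, step 2: receiver 1 bounds $J$ from below at $\gamma_1$, for any $t>0$.** Let $\gamma=\gamma_1$, $e=S-E[S|Y]$ and $d=\frac1mE|e|^2\le D_1^*+\varepsilon_k$. From $\theta$ we can form $V-\sqrt tE[S|Y]=\sqrt t\,e+G$, with $G$ independent of $e$. Estimating $e$ by $c(\sqrt te+G)$ has error $(1-c\sqrt t)^2d+c^2$ per component, with minimum $\frac d{1+td}$ over $c$. So $\frac1mE\,\mathrm{tr}K\le\big((D_1^*+\varepsilon_k)^{-1}+t\big)^{-1}$. As $h(S|\theta)\le\frac m2\log\big(2\pi e\frac{E\,\mathrm{tr}K}m\big)$, we get $J\ge\frac m2\log\frac{\sigma^2}{E\,\mathrm{tr}K/m}$, and $\liminf j_k(t,\gamma_1)\ge\frac12\log\sigma^2\big(\frac1{D_1^*}+t\big)=b(t,\gamma_1)$.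

**Proof, step 3: concavity along lines $t+a\gamma=T$.** Let $(t,\gamma)\in\Omega$ and $T=t+a\gamma>a\gamma_1$. Then $g_k(u)=j_k(T-au,u)$ is defined and concave on $[0,\gamma_1]$, and on this segment $b$ is the constant $\beta=\frac12\log(1+\sigma^2T)$. We know $g_k(0)=\beta$, $\limsup g_k(\gamma_2)\le\beta$, $\liminf g_k(\gamma_1)\ge\beta$. Let $0<u<\gamma_2$. Concavity between $0$ and $\gamma_1$ gives $g_k(u)\ge(1-\frac u{\gamma_1})\beta+\frac u{\gamma_1}g_k(\gamma_1)$, so $\liminf g_k(u)\ge\beta$. Write $\gamma_2=\lambda u+(1-\lambda)\gamma_1$ with $\lambda\in(0,1)$; concavity between $u$ and $\gamma_1$ gives $g_k(u)\le\lambda^{-1}\big[g_k(\gamma_2)-(1-\lambda)g_k(\gamma_1)\big]$, so $\limsup g_k(u)\le\beta$. Take $u=\gamma$.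

**Proof, step 4: the derivatives converge too.** (This is also Theorem 25.7 in Rockafellar's Convex Analysis; here monotonicity makes it short.) For $(t,\gamma)\in\Omega$ and small $h>0$, concavity in $t$ gives
$$\frac{j_k(t+h,\gamma)-j_k(t,\gamma)}h\le\partial_tj_k(t,\gamma)\le\frac{j_k(t,\gamma)-j_k(t-h,\gamma)}h .$$
Letting $k\to\infty$ and then $h\to0$, $\partial_tj_k\to\partial_tb$, that is, $\frac1mE\,\mathrm{tr}K\to\kappa$ pointwise. In the same way $\frac1mE\,\mathrm{tr}L=2\partial_\gamma j_k\to a\kappa$. By (4) both functions are nonincreasing in $t$ and in $\gamma$. Since $\Omega$ is an open rectangle, a compact subset lies in a compact box in $\Omega$; divide that box into small cells on each of which $\kappa$ varies by less than $\varepsilon$. In a cell, $\frac1mE\,\mathrm{tr}K$ lies between its values at the upper right and lower left corners, and there are finitely many corners, so for large $k$ it is within $2\varepsilon$ of $\kappa$ on the whole box. The same argument applies to $\frac1mE\,\mathrm{tr}L$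 and $a\kappa$. $\square$

## 5. A power bound with an unwanted $t$

The first thing to try now is to read off the power. At any fixed $(t,\gamma)\in\Omega$,
$$\rho mP\ge E|X|^2\ge E\,\mathrm{tr}L=a\kappa m+o(m),\qquad\text{so}\qquad a\le\rho P(\sigma^{-2}+t+a\gamma). \tag{10}$$
If $t$ and $\gamma$ could tend to $0$, this would say $a\sigma^2\le\rho P$ and contradict (2). But Lemma 2 needs $t>a\gamma_1$: the line $t+a\gamma=T$ must reach $\gamma=\gamma_1$ while $t$ is still positive. The best that (10) can give is $a\le\rho P(\sigma^{-2}+a\gamma_1)$, and this is always true. Indeed, let $x=\rho p=\rho P\gamma_2$. If $x\ge1$, then $\rho Pa\gamma_1>xa\ge a$. If $x<1$, then $a\gamma_2\sigma^2=(1+p)^\rho-1\le e^x-1\le\frac x{1-x}$, so $a(1-x)\le\rho P/\sigma^2$ and $a\le\rho P(\sigma^{-2}+a\gamma_2)<\rho P(\sigma^{-2}+a\gamma_1)$. So (10) never gives a contradiction, as the circle suggests: the size of $L$ at large $t$ does not see the power.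

To remove $t$ from (10), write $\hat X=E[X|\theta]$ and use orthogonality: $E\,\mathrm{tr}L=E|X-\hat X|^2=E\langle X,X-\hat X\rangle$. Since $X$ is a function of $S$, in the last expression we may replace $\hat X$ by $E[\hat X|S,Y]$, that is, average over the fictitious noise $G$. Cauchy–Schwarz then involves $E|X-E[\hat X|S,Y]|^2$, which is $E\,\mathrm{tr}L$ minus the fluctuation of $\hat X$ due to $G$. For $X=\sqrt a\,US$ we have $\hat X=\sqrt a\,U\kappa(\sqrt tV+\sqrt{a\gamma}\,U^TY)$, whose conditional variance given $(S,Y)$ is $ta\kappa^2m$; so $a\kappa m$ becomes $a\kappa m(1-t\kappa)=a\kappa^2(\sigma^{-2}+a\gamma)m$, and $t$ has canceled. For a general code we need the fluctuation to be asymptotically at least as large. The derivative of $\hat X$ in $G$ is $\sqrt t\,C$ (transposed), so we need $C$ to be large and, because averages over $G$ enter, not to turn with $V$. The information for this is in the second derivatives of $J$.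

**Selecting good points.** By (2) choose $0<\gamma_a<\gamma_b<\gamma_2$ with
$$a(1-\rho P\gamma_b)>\rho P/\sigma^2, \tag{11}$$
and choose $a\gamma_1<t_a<t_b$. Let
$$Q=E\big[\|L\|^2-2a\|C\|^2+a^2\|K\|^2\big],\qquad e_k(t,\gamma)=\tfrac1m\big(Q+E\|K-\kappa I\|^2\big).$$
By (8) with $(\alpha,\beta)=(a,-1)$, $Q=E\big(a\langle\tilde S,\tilde S'\rangle-\langle\tilde X,\tilde X'\rangle\big)^2\ge0$, so $e_k\ge0$. Smallness of $Q$ says that $\tilde X$ has nearly $a$ times the inner products of $\tilde S$, as for $\sqrt a$ times an isometry.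

Let $R\subset\Omega$ be a compact box. Integrate (4) over $R$, in the differentiated variable first; this leaves values on the boundary of $R$, where Lemma 2 applies uniformly. As $\partial_t\kappa=-\kappa^2$ and $\partial_\gamma\kappa=-a\kappa^2$,
$$\int_R\tfrac1mE\|K\|^2\to\int_R\kappa^2,\qquad\int_R\tfrac1mE\|C\|^2\to\int_Ra\kappa^2,\qquad\int_R\tfrac1mE\|L\|^2\to\int_Ra^2\kappa^2 .$$
So $\int_R\frac1mQ\to\int_R(a^2-2a^2+a^2)\kappa^2=0$. Also $\frac1mE\|K-\kappa I\|^2=\frac1mE\|K\|^2-2\kappa\frac1mE\,\mathrm{tr}K+\kappa^2$ has integral tending to $\int_R(\kappa^2-2\kappa^2+\kappa^2)=0$. Hence $\int_Re_k\to0$. Apply this to $[t_a,t_b]\times[\gamma_a,\gamma_b]$ and to $[2t_a,2t_b]\times[\gamma_a,\gamma_b]$: the integral of $e_k(t,\gamma)+e_k(2t,\gamma)$ over the first box tends to $0$. A nonnegative function is somewhere at most its average, so there are $(t,\gamma)=(t_k,\gamma_k)$ in the first box with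
$$e_k(t,\gamma)+e_k(2t,\gamma)\to0. \tag{12}$$
Fix these points and write $\kappa=\kappa(t,\gamma)$, $\kappa'=\kappa(2t,\gamma)$. Both are bounded, and bounded away from $0$, uniformly in $k$.

## 6. The encoder is locally $\sqrt a$ times an isometry

We work at $(t_k,\gamma_k)$. By (12) and the uniform convergence in Lemma 2,
$$Q=o(m),\quad E\|K-\kappa I\|^2=o(m),\quad E\|K\|^2=O(m),\quad E\,\mathrm{tr}K=\kappa m+o(m),\quad E\,\mathrm{tr}L=a\kappa m+o(m). \tag{13}$$

**Step 1: all singular values of $C$ are about $\sqrt a\,\kappa$.** We show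
$$E\big\|(CC^T)^{1/2}-\sqrt a\,\kappa I\big\|^2=o(m). \tag{14}$$
The posterior of $S$ has a positive density, so $K\succ0$. Let $\Gamma=K^{-1/2}CC^TK^{-1/2}$ and $M=C^TK^{-1}C$. The covariance of $(S,X)$ given $\theta$ has blocks $K,C,C^T,L$, so by the Schur complement $0\preceq M\preceq L$. Then $\|M\|^2=\mathrm{tr}(M^{1/2}MM^{1/2})\le\mathrm{tr}(M^{1/2}LM^{1/2})=\mathrm{tr}(ML)\le\|M\|\|L\|$, so $\|M\|\le\|L\|$. With $W=K^{-1/2}C$ we have $\Gamma=WW^T$, $M=W^TW$, so $\|\Gamma\|=\|M\|\le\|L\|$. Also $\mathrm{tr}(\Gamma K)=\mathrm{tr}(CC^T)=\|C\|^2$. Therefore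
$$E\|\Gamma-aK\|^2=E\big[\|\Gamma\|^2-2a\|C\|^2+a^2\|K\|^2\big]\le Q=o(m).$$

Next we pass from $\Gamma\approx aK$ to $CC^T\approx a\kappa^2I$. For symmetric $N$,
$$\|K^{1/2}NK^{1/2}\|_1\le\|N\|\,\|K\|:$$
choose a symmetric orthogonal $O_1$ with $\|K^{1/2}NK^{1/2}\|_1=\mathrm{tr}(O_1K^{1/2}NK^{1/2})=\langle N,K^{1/2}O_1K^{1/2}\rangle$, and note $\|K^{1/2}O_1K^{1/2}\|^2=\mathrm{tr}(KO_1KO_1)\le\|KO_1\|^2=\|K\|^2$ by Cauchy–Schwarz. Similarly, for commuting symmetric matrices, $\|N_1N_2\|_1\le\|N_1\|\|N_2\|$ by Cauchy–Schwarz on eigenvalues. Since $CC^T-a\kappa^2I=K^{1/2}(\Gamma-aK)K^{1/2}+a(K-\kappa I)(K+\kappa I)$,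
$$\|CC^T-a\kappa^2I\|_1\le\|\Gamma-aK\|\,\|K\|+a\|K-\kappa I\|\big(\|K\|+\kappa\sqrt m\big).$$
By Cauchy–Schwarz and (13) the expectation is at most of order $\sqrt{o(m)\,O(m)}=o(m)$. Applying $(\sqrt x-\sqrt y)^2\le|x-y|$ to the eigenvalues gives $\|(CC^T)^{1/2}-\sqrt a\,\kappa I\|^2\le\|CC^T-a\kappa^2I\|_1$, hence (14).

Two consequences, from the triangle inequality in $L^2$ and from $|\mathrm{tr}N|\le\sqrt m\,\|N\|$ respectively:
$$E\|C\|^2=a\kappa^2m+o(m),\qquad E\|C\|_1=E\,\mathrm{tr}(CC^T)^{1/2}=\sqrt a\,\kappa m+o(m). \tag{15}$$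

**Step 2: extract the isometry.** Let $O=\lim_{\delta\downarrow0}(CC^T+\delta I)^{-1/2}C$. If $C=\sum_ls_lu_lw_l^T$ is a singular value decomposition with $s_l>0$, then $O=\sum_lu_lw_l^T$: the limit exists, $OO^T$ is the orthogonal projection onto the range of $C$, and $\mathrm{tr}(OC^T)=\|C\|_1$. As a pointwise limit of continuous functions of $C$, $O$ is a Borel function of $\theta$. Put $A=A(\theta)=\sqrt a\,O^T$, an $n\times m$ matrix. Then
$$A^TA\preceq aI_m,\qquad\|A\|_{\rm op}\le\sqrt a,\qquad\|A\|^2\le am.$$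

**Step 3: $C$ is close to $\kappa A^T$.** Since $\langle C,A^T\rangle=\sqrt a\,\|C\|_1$,
$$\|C-\kappa A^T\|^2\le\|C\|^2-2\sqrt a\,\kappa\|C\|_1+a\kappa^2m=\big\|(CC^T)^{1/2}-\sqrt a\,\kappa I\big\|^2,\qquad\text{so}\quad E\|C-\kappa A^T\|^2=o(m). \tag{16}$$

**Step 4: $\tilde X$ is close to $A\tilde S$.** Since $E[\tilde X^TA\tilde S|\theta]=\mathrm{tr}(AC)=\sqrt a\,\|C\|_1$ and $\mathrm{tr}(AKA^T)\le a\,\mathrm{tr}K$, (13) and (15) give
$$E|\tilde X-A\tilde S|^2=E\big[\mathrm{tr}L-2\,\mathrm{tr}(AC)+\mathrm{tr}(AKA^T)\big]\le a\kappa m-2a\kappa m+a\kappa m+o(m)=o(m). \tag{17}$$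

So, given $\theta$, the encoder acts on the posterior of $S$ almost as the affine map $s\mapsto E[X|\theta]+A(\theta)(s-E[S|\theta])$. For all we know so far, $A(\theta)$ may depend on $\theta$.

## 7. The isometry does not turn with $V$

The purpose of this section is to show that two independent draws of $V$ give nearly the same $C$. Let $V_0=\sqrt tS+G_0$, $V_1=\sqrt tS+G_1$ with $G_0,G_1$ independent standard Gaussian vectors, independent of $(S,Z)$. Put $\theta_i=(V_i,Y)$ with the same $Y$, $A_i=A(\theta_i)$, $C_i=C(\theta_i)$, $\hat X_i=E[X|\theta_i]$, $\hat S_i=E[S|\theta_i]$, and $\theta_{01}=(V_0,V_1,Y)$. Each $\theta_i$ is distributed jointly with $(S,X)$ as $\theta$ is.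

**Step 1: the posterior of $S$ given both draws.** The vector $(V_0-V_1)/\sqrt2=(G_0-G_1)/\sqrt2$ is independent of $(S,Z,G_0+G_1)$, so $\big((V_0+V_1)/\sqrt2,\,Y\big)$ is sufficient for $S$. As $(V_0+V_1)/\sqrt2=\sqrt{2t}\,S+(G_0+G_1)/\sqrt2$, it is an observation with parameters $(2t,\gamma)$. Therefore $K_{01}=\mathrm{Cov}(S|\theta_{01})$ satisfies $E\|K_{01}-\kappa'I\|^2=o(m)$ by (12). This is why (12) was arranged at $2t$ as well.

**Step 2: two affine maps on one posterior.** Let $\xi_i=X-\hat X_i-A_i(S-\hat S_i)$; by (17), $E|\xi_i|^2=o(m)$. Let $\tilde S_{01}=S-E[S|\theta_{01}]$ and $\tilde X_{01}=X-E[X|\theta_{01}]$. Since $\hat X_i,\hat S_i,A_i$ are functions of $\theta_{01}$, we have $\xi_i-E[\xi_i|\theta_{01}]=\tilde X_{01}-A_i\tilde S_{01}$, so $E|\tilde X_{01}-A_i\tilde S_{01}|^2\le E|\xi_i|^2=o(m)$ for $i=0,1$. Subtracting, with $\Delta=A_0-A_1$, a function of $\theta_{01}$,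
$$o(m)=E|\Delta\tilde S_{01}|^2=E\,\mathrm{tr}(K_{01}\Delta^T\Delta)\ge\kappa'E\|\Delta\|^2-E\big[\|K_{01}-\kappa'I\|\,\|\Delta^T\Delta\|\big].$$
Here $\|\Delta^T\Delta\|_{\rm op}\le4a$ and $\Delta^T\Delta$ is $m\times m$, so $\|\Delta^T\Delta\|\le4a\sqrt m$, and the last term is at most $4a\sqrt m\cdot\sqrt{o(m)}=o(m)$. As $\kappa'$ is bounded below, $E\|A_0-A_1\|^2=o(m)$.

**Step 3: back to $C$.** By (16) for $\theta_0$ and $\theta_1$ and the triangle inequality, $E\|C_0-C_1\|^2=o(m)$. With (15),
$$E\langle C_0,C_1\rangle=\tfrac12\big(E\|C_0\|^2+E\|C_1\|^2-E\|C_0-C_1\|^2\big)=a\kappa^2m+o(m). \tag{18}$$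

## 8. The power bound without $t$

Let $q=E\big|X-E[\hat X_0|S,Y]\big|^2$, and let $\mathrm{Var}(\cdot|S,Y)$ denote the trace of the conditional covariance. Since $X$ is a function of $S$,
$$E\,\mathrm{tr}L=E|X-\hat X_0|^2=q+E\,\mathrm{Var}(\hat X_0|S,Y). \tag{19}$$

**Step 1: the fluctuation of $\hat X_0$ is at least that of the linear case.** Given $(S,Y)$, $G_0$ is standard Gaussian, and $\hat X_{0,j}=F_{X_j}/\mathcal Z$ evaluated at $r=\sqrt tV_0=tS+\sqrt tG_0$, $r'=\sqrt\gamma Y$. This is a $C^\infty$ function of $G_0$, bounded by $B$, and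
$$\frac{\partial\hat X_{0,j}}{\partial G_{0,i}}=\sqrt t\,\partial_{r_i}\frac{F_{X_j}}{\mathcal Z}=\sqrt t\Big(\frac{F_{X_jS_i}}{\mathcal Z}-\frac{F_{X_j}F_{S_i}}{\mathcal Z^2}\Big)=\sqrt t\,(C_0)_{ij}.$$
By (6), for fixed $(S,Y)$ this grows at most polynomially in $G_0$, so Gaussian integration by parts gives $E[\hat X_{0,j}G_{0,i}|S,Y]=\sqrt t\,E[(C_0)_{ij}|S,Y]$. The functions $1,G_{0,1},\dots,G_{0,m}$ are orthonormal in $L^2$ of the conditional law. Bessel's inequality, summed over $j$, gives
$$\mathrm{Var}(\hat X_0|S,Y)\ge t\,\|E[C_0|S,Y]\|^2 .$$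
Given $(S,Y)$, the matrices $C_0$ and $C_1$ are i.i.d., so $E\|E[C_0|S,Y]\|^2=E\langle C_0,C_1\rangle$. By (18), $E\,\mathrm{Var}(\hat X_0|S,Y)\ge ta\kappa^2m+o(m)$. With (19), (13) and $1-t\kappa=\kappa(\sigma^{-2}+a\gamma)$,
$$q\le a\kappa m(1-t\kappa)+o(m)=a\kappa^2(\sigma^{-2}+a\gamma)m+o(m). \tag{20}$$

**Step 2: orthogonality and Cauchy–Schwarz.** As announced in Section 5,
$$a\kappa m+o(m)=E|X-\hat X_0|^2=E\langle X,X-\hat X_0\rangle=E\langle X,\,X-E[\hat X_0|S,Y]\rangle\le\sqrt{E|X|^2}\,\sqrt q\le\sqrt{\rho mP\,q}.$$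
The second equality holds because $X-\hat X_0$ is orthogonal to functions of $\theta_0$, the third because $X$ is a function of $S$. Square, insert (20), and divide by $m^2a\kappa^2$, recalling that $\kappa$ is bounded below:
$$a\le\rho P(\sigma^{-2}+a\gamma_k)+o(1)\le\rho P(\sigma^{-2}+a\gamma_b)+o(1).$$
Compare (10): the term $t$ is gone. Here $\gamma_k$ is the second coordinate of the good point. Letting $k\to\infty$ gives $a(1-\rho P\gamma_b)\le\rho P/\sigma^2$, which contradicts (11). This proves Theorem 1. $\blacksquare$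

Together with the feedback scheme of Section 2, Theorem 1 shows that at $\rho=2$ feedback strictly enlarges the distortion region for every choice of parameters, and that the outer bound which $(D_1^*,D_2^*)$ meets is not tight at that point without feedback. The exact minimal $D_1$ at $D_2=D_2^*$ is not determined here, and the gap $\eta$ of Theorem 2(i), obtained next, is shown to be positive but is not computed.

## 9. A positive gap, other values of $\rho$, and common randomness

**Proof of Theorem 2(i).** The set of achievable pairs is closed, because the definition allows slack $\varepsilon$ for every $\varepsilon>0$, and it is closed under increasing $D_1$ or $D_2$. By Theorem 1, $(D_1^*,D_2^*)$ is not in it, so $(D_1^*+\eta,D_2^*+\eta)$ is not in it for some $\eta>0$. If a pair with $D_i\le D_i^*+\eta$, $i=1,2$, were achievable, then so would be $(D_1^*+\eta,D_2^*+\eta)$. Taking $D_2=D_2^*$ gives the last claim. $\square$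

**Proof of Theorem 2(ii).** For $\rho>1$ this is Theorem 1. For $\rho=1$ we have $a\sigma^2=P$, and uncoded transmission $X=\sqrt{P/\sigma^2}\,S$ gives $1/D_i=\sigma^{-2}(1+P/N_i)=1/D_i^*$ at both receivers.

Let $\rho<1$. We show that $D_1^*$ alone is out of reach. The function $\gamma\mapsto(1+\gamma P)^\rho-1$ is strictly concave and vanishes at $0$, so its value at $\gamma_1$ is less than $\frac{\gamma_1}{\gamma_2}$ times its value at $\gamma_2<\gamma_1$:
$$\frac{\sigma^2}{D_1^*}=1+\frac{\gamma_1}{\gamma_2}\big((1+\gamma_2P)^\rho-1\big)>(1+\gamma_1P)^\rho .$$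
If a code has distortion $d$ at receiver 1, then $h(S|Y)\le\frac m2\log(2\pi e\,d)$ with $Y$ at $\gamma=\gamma_1$, so $\frac m2\log\frac{\sigma^2}d\le I(S;Y)\le\frac n2\log(1+\gamma_1P)\le\frac{\rho m}2\log(1+\gamma_1P)$, that is, $d\ge\sigma^2(1+\gamma_1P)^{-\rho}>D_1^*$. This lower bound is a fixed number, so $D_1^*$ is not achievable. $\square$

**Proof of Theorem 2(iii).** We show that common randomness does not enlarge the set of achievable pairs.

**Step 1: a fact about means.** If an integrable random vector $v$ in $\mathbb R^d$ has its values almost surely in a set $\mathcal E$, then $\mu=Ev$ lies in the convex hull of $\mathcal E$. We use induction on the dimension $d$ of the affine space containing $\mathcal E$; $d=0$ is clear. If $\mu\notin\mathrm{conv}\,\mathcal E$, a separating hyperplane gives $u\ne0$ with $\langle u,e-\mu\rangle\ge0$ for all $e\in\mathcal E$. As $E\langle u,v-\mu\rangle=0$, we get $\langle u,v-\mu\rangle=0$ almost surely. So $v$ lies almost surely in the part of $\mathcal E$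 inside the hyperplane through $\mu$ orthogonal to $u$, and by induction $\mu$ is in the convex hull of that part, a contradiction.

**Step 2: finitely many deterministic codes.** Let a code with block length $m$ and $n$ channel uses use common randomness $W$ independent of source and noises. For almost every $w$ it is a deterministic code with finite distortions and power $v(w)=(d_1(w),d_2(w),\pi(w))$, where $\pi(w)=\frac1nE|f(S,w)|^2$, and $E\,v(W)=(d_1,d_2,\pi)$ with $\pi\le P$. By Step 1 and Carathéodory's theorem, $(d_1,d_2,\pi)=\sum_{i=1}^4\lambda_iv(w_i)$ with $\lambda_i\ge0$, $\sum\lambda_i=1$, and each $w_i$ from that set of full measure.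

**Step 3: time sharing.** Given $\delta>0$, choose rationals $0\le q_i\le\lambda_i$ with $\sum_i(\lambda_i-q_i)\le\delta$, and let $\ell$ be a common denominator. Concatenate $\ell$ blocks: use the deterministic code $w_i$ in $\ell q_i$ of them, and in the remaining $\ell(1-\sum q_i)$ blocks send $0$ and estimate by $0$. This deterministic code has block length $\ell m$ and $\ell n\le\rho\ell m$ channel uses. Its average power is $\sum q_i\pi(w_i)\le\pi\le P$, and its distortions are at most $\sum_iq_id_j(w_i)+\delta\sigma^2\le d_j+\delta\sigma^2$, $j=1,2$. As $\delta$ is arbitrary, every pair achievable with common randomness is achievable without it, so Theorem 1 and (i) carry over. $\blacksquare$
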